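# A meromorphic function that univalently covers no spherical disk of radius $\arctan\sqrt8$

## 1. Functions with a lattice symmetry attain the radius $\arctan\sqrt 8$

We identify $\hat{\mathbb C}=\mathbb C\cup\{\infty\}$ with the unit sphere $S^2\subset\mathbb R^3$, with its intrinsic metric, whose length element is $\frac{2|dz|}{1+|z|^2}$. A *spherical disk* is an open ball $D(c,r)$ of this metric; a hemisphere has radius $\pi/2$. Rotations of the sphere act on $\hat{\mathbb C}$ as Möbius maps, and $D(0,r)=\{|\zeta|<\tan(r/2)\}$. Write $\langle\cdot,\cdot\rangle$ for the inner product of $\mathbb R^3$. Throughout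
$$b_0=\arctan\sqrt8=\arccos\tfrac13\approx70^\circ32',\qquad\text{so}\qquad x\in D(c,b_0)\iff\langle x,c\rangle>\tfrac13 .$$

**Definition.** A meromorphic function $f$ in $\mathbb C$ *univalently covers* a region $D\subset\hat{\mathbb C}$ if there is a region $U\subset\mathbb C$ that $f$ maps conformally and bijectively onto $D$. If $D=D(c,r)$, the point of $U$ over $c$ is called the *center-preimage*.

If $f$ univalently covers $D(c,r)$, it univalently covers every smaller concentric disk, with the same center-preimage: restrict to a smaller $U$.

As an example take $f(z)=e^z$. It maps the strip $|\operatorname{Im}z|<\pi/2$ conformally onto the right half-plane, which is the hemisphere $D(1,\pi/2)$. It covers no larger disk: of the antipodal points $0,\infty$, one lies within $\pi/2$ of any given center, so an open disk of radius greater than $\pi/2$ contains an omitted value.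

**Bonk–Eremenko theorem** (Theorem 1 of Bonk–Eremenko, which we use as known). *Every nonconstant meromorphic function in the complex plane univalently covers spherical disks of radii arbitrarily close to $b_0$. The number $b_0$ cannot be replaced by any larger number.*

The problem, posed in "Singular Surfaces and Meromorphic Functions", is whether "arbitrarily close" is essential: does every nonconstant $f$ univalently cover a disk of radius exactly $b_0$? For elliptic functions it does, and the reason is compactness.

**Theorem 1.** *If a nonconstant meromorphic $f$ in $\mathbb C$ univalently covers no disk of radius $b_0$, then for each compact $E\subset\mathbb C$ the radii of the disks univalently covered by regions $U$ whose center-preimage lies in $E$ are bounded by a number $<b_0$. Consequently, if there are a lattice $\Gamma$ and rotations $\rho_\gamma$ of the sphere with $f(z+\gamma)=\rho_\gamma(f(z))$ for all $\gamma\in\Gamma$ (for example, if $f$ is elliptic), then $f$ univalently covers a disk of radius exactly $b_0$.*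

We recall the two facts due to Koebe. If $G$ is univalent in $|\zeta|<t$, then its image contains the disk of radius $t|G'(0)|/4$ about $G(0)$, and $|G(\zeta)-G(0)|\le |G'(0)|\,|\zeta|\,(1-|\zeta|/t)^{-2}$.

**Step 1: set up a sequence.** We prove the contrapositive of the first statement. Suppose $f$ maps regions $U_n$ conformally onto $D(c_n,r_n)$, with inverses $g_n$, with $g_n(c_n)\in E$ compact and $\limsup r_n\ge b_0$. Shrinking the disks concentrically and passing to a subsequence, we may assume $r_n\le b_0$ and $r_n\to b_0$. Let $\rho_n$ be a rotation with $\rho_n(0)=c_n$, and let $G_n=g_n\circ\rho_n$. Then $G_n$ is univalent in $|\zeta|<t_n=\tan(r_n/2)$, where $t_n\to t_0=\tan(b_0/2)$; moreover $f\circ G_n=\rho_n$ and $G_n(0)\in E$. Pass to a subsequence with $\rho_n\to\rho$ and $G_n(0)\to z_0$.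

**Step 2: the case that $|G_n'(0)|$ is unbounded.** The image $U_n$ of $G_n$ contains the disk of radius $t_n|G_n'(0)|/4$ about $G_n(0)\in E$, and $f$ is injective on $U_n$. Along a subsequence these disks eventually contain any given compact set, so $f$ is injective on $\mathbb C$. Then $f(\{|z|>1\})$ misses the open set $f(\{|z|<1\})$, so by Casorati–Weierstrass $\infty$ is not an essential singularity. Thus $f$ is rational and injective, that is, Möbius. It maps $\mathbb C$ conformally onto the sphere minus a point and so univalently covers a disk of radius $b_0$.

**Step 3: the case that $|G_n'(0)|$ is bounded.** By the growth estimate the $G_n$ are locally uniformly bounded in $|\zeta|<t_0$. A subsequence converges locally uniformly there to a holomorphic $G$, and $f\circ G=\rho$ by continuity of $f$. As $\rho$ is injective, so is $G$. Hence $f$ maps the region $G(\{|\zeta|<t_0\})$ conformally and bijectively onto $D(\rho(0),b_0)$. This proves the first statement.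

**Step 4: use the lattice.** Suppose $f(z+\gamma)=\rho_\gamma(f(z))$. If $f$ maps $U$ conformally onto $D(c,r)$, it maps $U+\gamma$ conformally onto $D(\rho_\gamma(c),r)$. So every center-preimage may be moved into a fixed compact fundamental parallelogram $E$. By the Bonk–Eremenko theorem there are univalently covered disks of radii arbitrarily close to $b_0$. By the first statement, $f$ must univalently cover a disk of radius $b_0$. $\square$

What changes for a general $f$? Nothing keeps the center-preimages in a compact set. Theorem 1 says that a function without a disk of radius $b_0$ must have the nearly extremal disks escape to infinity, and that the deficit must be bounded below on each compact set and tend to $0$ along a suitable sequence. Such functions exist.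

**Theorem 2.** *There is a nonconstant meromorphic $f:\mathbb C\to\hat{\mathbb C}$ such that no disk $D(c,b_0)$, $c\in\hat{\mathbb C}$, is univalently covered by $f$. (Hence no disk of radius $\ge b_0$ is.)*

**Theorem 3.** *For every $\eta>0$, $f$ in Theorem 2 can be chosen so that all its critical points are simple, all its critical values lie within $\eta$ of the $4$ vertices of a regular tetrahedron and their $4$ antipodes, and the set of radii of disks univalently covered by $f$ is exactly $(0,b_0)$.*

So "arbitrarily close" is essential. The rest of the lecture constructs such an $f$.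

## 2. The tetrahedral elliptic function, by hand

Let $\omega=e^{2\pi i/3}$, $\Lambda=\mathbb Z[\omega]$, and let $\mathcal T$ be the triangulation of $\mathbb C$ by closed equilateral triangles of side $1$ with vertex set $\Lambda$. Let $\kappa:\Lambda\to\Lambda/2\Lambda=\{0,[1],[\omega],[\omega^2]\}$ be the projection. Note $[1]+[\omega]+[\omega^2]=0$ and that $[d]=[-d]$. We call $\kappa(v)$ the *label* of $v$. Adjacent lattice points differ by $\pm1,\pm\omega,\pm\omega^2$, so the three vertices of a triangle have distinct labels. The fourth label $m$ is the *missing* label of the triangle. Since all four labels add to $0$ and $2\Lambda/2\Lambda=0$, $m$ is the sum of the other three.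

Let $e_x$, $x\in\Lambda/2\Lambda$, be the vertices of a regular tetrahedron in $S^2$:
$$\langle e_x,e_y\rangle=-\tfrac13\ (x\neq y),\qquad \sum_xe_x=0 .$$
For a triangle with missing label $m$, let $q=-e_m$, the sum of the other three $e_x$. Then $\langle q,e_x\rangle=\frac13$ for each $x\ne m$: the point $q$ is the center of the face opposite $e_m$, and $b_0$ is the circumradius of that face. For linearly independent unit vectors $F_1,F_2,F_3$, the *spherical triangle* $F_1F_2F_3$ is $\{y/|y|:y\in\operatorname{conv}(F_1,F_2,F_3)\}$.

**Orientation.** Let $(a,b,c)$ be a triangle in counterclockwise (ccw) order with missing label $m$. The neighbor across $ab$ is $(b,a,c^*)$ with $c^*=a+b-c$, whose label is $\kappa(a)+\kappa(b)+\kappa(c)=m$. Since $e_m=-(e_{\kappa(a)}+e_{\kappa(b)}+e_{\kappa(c)})$,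
$$\det(e_{\kappa(b)},e_{\kappa(a)},e_m)=-\det(e_{\kappa(b)},e_{\kappa(a)},e_{\kappa(c)})=\det(e_{\kappa(a)},e_{\kappa(b)},e_{\kappa(c)}).$$
So this determinant, in ccw order, has the same sign for all triangles of $\mathcal T$. Replacing the tetrahedron by a mirror image, we may assume it is the sign for which ccw order corresponds to positive order for the complex orientation of $\hat{\mathbb C}$. Also $\det(q,e_{\kappa(a)},e_{\kappa(b)})=\det(e_{\kappa(c)},e_{\kappa(a)},e_{\kappa(b)})$ has this sign. The Gram matrix with $1$ on and $-\frac13$ off the diagonal has eigenvalues $\frac43,\frac43,\frac13$. So all these determinants have absolute value $\sqrt{16/27}=0.769\ldots$.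

**The function $\tau$.** For $\Delta\in\mathcal T$ with vertices $v_i$, let $\tau_\Delta$ be the homeomorphism from $\Delta$ onto the face $e_{\kappa(v_1)}e_{\kappa(v_2)}e_{\kappa(v_3)}$, conformal inside, with $v_i\mapsto e_{\kappa(v_i)}$. It exists and is unique by the Riemann mapping theorem with boundary correspondence, the orientations being right. Let $\Delta'$ be the neighbor across $ab$. Reflection in the line $ab$ exchanges $\Delta$ and $\Delta'$. Reflection in the plane spanned by $e_{\kappa(a)},e_{\kappa(b)}$, which is orthogonal to $e_{\kappa(c)}-e_m$, exchanges $e_{\kappa(c)}$ and $e_m$. By uniqueness $\tau_{\Delta'}$ is $\tau_\Delta$ conjugated by these reflections. So by the Schwarz reflection principle the $\tau_\Delta$ fit together to a continuous map $\tau:\mathbb C\to\hat{\mathbb C}$, holomorphic off $\Lambda$, hence meromorphic. Uniqueness also gives $\tau(z+2\lambda)=\tau(z)$ for $\lambda\in\Lambda$, so $\tau$ is elliptic. At a lattice point $v$, six triangles meet, and the two whose sides opposite $v$ are parallel have the same missing label, hence the same image face. So $\tau$ is not injective near $v$.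

The following two lemmas locate the disks of $\tau$ and will be used again for the final function.

**Lemma 1.** *Let $X$ be a Hausdorff space, $\Phi:X\to S^2$ continuous, $U'\subset X$ open, and suppose $\Phi:U'\to D=D(c,r)$ is a homeomorphism with inverse $g$. If $\beta:[0,1]\to X$ is a path with $\beta(0)=g(c)$ and $\Phi(\beta(t))\in D$ for all $t$, then $\beta(1)\in U'$.*

*Proof.* Let $t^*=\sup\{t:\beta([0,t])\subset U'\}$; $t^*>0$ as $U'$ is open. For $s<t^*$ we have $\beta(s)=g(\Phi(\beta(s)))$. Letting $s\to t^*$, and using that $\Phi(\beta(t^*))\in D$ and $g$ is continuous on $D$, we get $\beta(t^*)=g(\Phi(\beta(t^*)))\in U'$. If $t^*<1$, openness of $U'$ would allow us to go further. So $t^*=1$ and $\beta(1)\in U'$. $\square$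

**Lemma 2.** *Let $F_1,F_2,F_3$ be linearly independent unit vectors, and suppose some unit vector $q'$ satisfies $\langle q',F_i\rangle>\frac13$ for $i=1,2,3$. Then every point $x$ of the spherical triangle $F_1F_2F_3$ satisfies $\langle x,F_i\rangle>\frac13$ for some $i$. The same holds with $\ge$ in place of $>$ in both places.*

*Proof.* Let $x=y/|y|$, $y=\sum\lambda_iF_i$ with $\lambda_i\ge0$, $\sum\lambda_i=1$. Then
$$\max_i\langle x,F_i\rangle\ge\sum_i\lambda_i\langle x,F_i\rangle=\langle x,y\rangle=|y|\ge\langle q',y\rangle=\sum_i\lambda_i\langle q',F_i\rangle>\tfrac13,$$
and with $\ge$ at the end in the second version. $\square$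

**Example.** *The function $\tau$ univalently covers a disk of radius $r$ if and only if $r\le b_0$.* Suppose $r>b_0$ and $\tau$ maps $U$ conformally onto $D(c,r)$. Let $z_0\in U$ be the center-preimage, $z_0\in\Delta\in\mathcal T$. By Lemma 2 with $q'=q$ there is a vertex $v$ of $\Delta$ with $\langle c,\tau(v)\rangle\ge\frac13$, so $\tau(v)\in D(c,r)$. The great-circle arc from $c$ to $\tau(v)$ lies in the face $\tau(\Delta)$ and in $D(c,r)$. Pull it back by $\tau|_\Delta$ to a path from $z_0$ to $v$. By Lemma 1, $v\in U$. But $\tau$ is not injective near $v$: a contradiction. Conversely, let $\Delta=(a,b,c)$, with missing label $m$. Together with its three neighbors it forms a triangle of side $2$. The interior of this big triangle consists of the interiors of the four triangles and the open sides of $\Delta$; it is mapped injectively by $\tau$ onto the sphere minus the three arcs joining $e_m$ to $e_{\kappa(a)},e_{\kappa(b)},e_{\kappa(c)}$. On these arcs $\langle\cdot,e_m\rangle\ge-\frac13$, while $D(q,b_0)=\{\langle\cdot,e_m\rangle<-\frac13\}$. So $D(q,b_0)$ is univalently covered.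

The last computation shows what has to be destroyed. The disk $D(q,b_0)$ survives because the three critical values at the vertices of $\Delta$ lie exactly on its boundary circle. If in every triangle they could be moved strictly inside some disk of radius $b_0$, then Lemma 2 would give strict inequality, and the argument for $r>b_0$ would already work for $r=b_0$.

## 3. Moving the critical values: a quadratic field that shrinks every face

The sensible first attempt keeps the triangulation $\mathcal T$ and replaces the critical value $e_{\kappa(v)}$ by a nearby point
$$F_\varepsilon(v)=\frac{e_{\kappa(v)}+\varepsilon W(v)}{|e_{\kappa(v)}+\varepsilon W(v)|},\qquad \langle W(v),e_{\kappa(v)}\rangle=0,$$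
with a suitable field $W:\Lambda\to\mathbb R^3$. Which $W$ shrink all circumradii to first order? For a triangle $\Delta$ with vertices $v_1,v_2,v_3$ and missing label $m$, write $e_i=e_{\kappa(v_i)}$, $W_i=W(v_i)$, and
$$S_W(\Delta)=\sum_{i=1}^3\langle e_m,W(v_i)\rangle .$$
If we move the center $q=e_1+e_2+e_3=-e_m$ to $q+\varepsilon\xi$ with $\xi\perp q$, lengths change only by $O(\varepsilon^2)$, and
$$\sum_i\langle q+\varepsilon\xi,e_i+\varepsilon W_i\rangle=1+\varepsilon\Big(\sum_i\langle q,W_i\rangle+\langle\xi,q\rangle\Big)+O(\varepsilon^2)=1-\varepsilon S_W(\Delta)+O(\varepsilon^2).$$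
So we want $S_W(\Delta)<0$ for every $\Delta$: then the three inner products exceed $\frac13$ on average.

There is an obstruction to doing this with a tame field. Fix $v\in\Lambda$. Among the six triangles at $v$, each of the three labels other than $\kappa(v)$ is missing exactly twice. Hence the terms containing $W(v)$ in the six sums add to
$$2\Big\langle\sum_{x\neq\kappa(v)}e_x,W(v)\Big\rangle=-2\langle e_{\kappa(v)},W(v)\rangle=0 .$$
So if $W$ is periodic under a sublattice of $2\Lambda$, the sum of $S_W$ over the triangles modulo that sublattice is $0$, and $S_W<0$ everywhere is impossible. This agrees with Theorem 1. More quantitatively, let $H_N$ be the regular hexagon with vertices $N\zeta$, $\zeta^6=1$. It contains $6N^2$ triangles, and has $6N$ lattice points on its boundary, each in at most three of these triangles. Interior lattice points contribute $0$, so $S_W\le-\delta$ on all these triangles forces $6N^2\delta\le 18N\max_{H_N}|W|$, that is, $\max_{H_N}|W|\ge N\delta/3$. A uniform first-order gain needs an unbounded field.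

If we allow growth, there is an explicit solution, quadratic in the lattice point.

**Definition.** For $v\in\Lambda$ let $V(v)\in\mathbb R^3$ be the vector with
$$\langle V(v),e_{\kappa(v)}\rangle=0,\qquad\langle V(v),e_{\kappa(v)+[d]}\rangle=\operatorname{Re}\big((v\bar d)^2\big),\quad d\in\{1,\omega,\omega^2\}. \tag{1}$$

It exists and is unique: any three of the $e_x$ form a basis, and the only relation $\sum_xe_x=0$ requires the four prescribed values to add to $0$. They do, since $\sum_d\bar d^{\,2}=1+\omega+\omega^2=0$. For example $V(0)=0$, while for $v=1$ the label is $[1]$ and $\langle V(1),e_0\rangle=1$, $\langle V(1),e_{[\omega^2]}\rangle=\langle V(1),e_{[\omega]}\rangle=-\frac12$.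

**Lemma 3.** *For every $\Delta\in\mathcal T$ we have $S_V(\Delta)=-1$.*

*Proof.* Let $d_i\in\{1,\omega,\omega^2\}$ be the direction, up to sign, of the side opposite $v_i$. The endpoints of this side have labels with sum $[d_i]$, so $m=\kappa(v_1)+\kappa(v_2)+\kappa(v_3)=\kappa(v_i)+[d_i]$. By (1), $S_V(\Delta)=\operatorname{Re}\sum_i(v_i\bar d_i)^2$. Number the vertices ccw and write $v_i=z_0+r_i$ with $z_0$ the centroid, $r_2=\omega r_1$, $r_3=\omega^2r_1$. Then $d_2=\pm\omega d_1$, $d_3=\pm\omega^2d_1$, so $\bar d_2^{\,2}=\omega\bar d_1^{\,2}$ and $\bar d_3^{\,2}=\omega^2\bar d_1^{\,2}$. Expand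
$$\sum_i(v_i\bar d_i)^2=z_0^2\sum_i\bar d_i^{\,2}+2z_0\sum_ir_i\bar d_i^{\,2}+\sum_i(r_i\bar d_i)^2 .$$
The first sum is $\bar d_1^{\,2}(1+\omega+\omega^2)=0$. The second is $r_1\bar d_1^{\,2}(1+\omega^2+\omega^4)=r_1\bar d_1^{\,2}(1+\omega^2+\omega)=0$. In the third, $r_i\perp d_i$ makes $r_i\bar d_i$ purely imaginary, with $|r_i|^2=\frac13$, so each term is $-\frac13$. The total is $-1$. $\square$

From here on $F_\varepsilon$ is formed with $W=V$.

**Lemma 4.** *For each triangle $\Delta=(v_1,v_2,v_3)$ and all sufficiently small $\varepsilon>0$ there is a unit vector $q_\varepsilon$ with $\langle q_\varepsilon,F_\varepsilon(v_i)\rangle>\frac13$ for $i=1,2,3$.*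

*Proof.* The average is right by Lemma 3, and the new center must equalize the three inner products. With $V_i=V(v_i)$ we have $\sum\langle q,V_i\rangle=-S_V(\Delta)=1$. Let $\xi$ be the vector with $\langle\xi,e_i\rangle=\frac13-\langle q,V_i\rangle$, $i=1,2,3$. Then $\langle\xi,q\rangle=\sum_i\langle\xi,e_i\rangle=1-1=0$, so $|q+\varepsilon\xi|=1+O(\varepsilon^2)$. Since $\langle V_i,e_i\rangle=0$, also $|e_i+\varepsilon V_i|=1+O(\varepsilon^2)$. With $q_\varepsilon=(q+\varepsilon\xi)/|q+\varepsilon\xi|$ and $\langle q,e_i\rangle=\frac13$,
$$\langle q_\varepsilon,F_\varepsilon(v_i)\rangle=\tfrac13+\varepsilon\big(\langle q,V_i\rangle+\langle\xi,e_i\rangle\big)+O(\varepsilon^2)=\tfrac13+\tfrac\varepsilon3+O(\varepsilon^2).\qquad\square$$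

Here the first attempt stops. How small $\varepsilon$ must be depends on $\Delta$, because $V$ grows. Indeed $\sum_x\langle y,e_x\rangle^2=\frac43|y|^2$ for $y\in\mathbb R^3$ (the left side is a form invariant under the tetrahedral group, and the traces agree), and the squares of the values in (1) add to $\frac32|v|^4$ (three angles differing by $2\pi/3$). So $|V(v)|=\frac{3}{2\sqrt2}|v|^2$. For a fixed $\varepsilon>0$, $\langle F_\varepsilon(v),e_{\kappa(v)}\rangle=(1+\varepsilon^2|V(v)|^2)^{-1/2}\to0$ as $|v|\to\infty$: far out, the moved points are nowhere near the tetrahedron and the expansion says nothing. A given $\varepsilon$ can be used only on a bounded piece of the plane.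

## 4. Slack at a triangle branched over its center

So we shall use $V$ on larger and larger bounded pieces, with a different $\varepsilon$ on each. Triangles that have vertices in two different pieces are not controlled by Lemma 4, so they need room of their own. The room comes from extra branching. Suppose a triangle $\Delta$ is replaced by its double cover branched over the center $s$, a topological hexagon with vertices over $a,b,c,a,b,c$. Map the branch point to $q$, and each of the six triangles (branch point, two consecutive vertices) to a spherical triangle $q\,e_xe_y$. The branch point becomes a critical point over $q$, and the relevant triangles now have much smaller circumradius: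

**Slack estimate.** Let $x\ne y$ be labels, $M=\frac12(e_x+e_y)$ and $q=-e_m$ with $m\ne x,y$. Then $|M|^2=\frac14(1+1-\frac23)=\frac13$ and $\langle M,e_x\rangle=\langle M,e_y\rangle=\frac12(1-\frac13)=\frac13$, $\langle M,q\rangle=-\langle M,e_m\rangle=\frac13$. So $q'=M/|M|$ has inner product $\frac1{\sqrt3}>\frac13+\frac1{10}$ with each of $q,e_x,e_y$.

Thus at such triangles any sufficiently small displacement of the vertices is harmless, whatever its direction.

**Definition.** The *ideal triangles* are the faces $e_xe_ye_z$ and the triangles $q\,e_xe_y$ as above.

Three faces meet at each $e_x$, so a face has angles $\frac{2\pi}3$. Three triangles $q\,e_xe_y$ make up a face with center $q$, so such a triangle has angle $\frac{2\pi}3$ at $q$ and $\frac\pi3$ at $e_x,e_y$. Hence a doubled triangle contributes $2\cdot\frac\pi3=\frac{2\pi}3$ at each of its six vertices, exactly as an ordinary one does. This will keep total angles at $4\pi$.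

**Choice of $\eta_0$.** There are finitely many ideal triangles, and the angles of a spherical triangle depend continuously on its linearly independent vertices. So fix $\eta_0\in(0,\frac1{10})$ such that moving the vertices of any ideal triangle within $S^2$ by Euclidean distance at most $\eta_0$ changes each angle by less than $\pi/12$. By multilinearity such a move changes the determinant by at most $3\eta_0<0.3$, so the determinant keeps its sign and has absolute value $>\frac14$. For a triangle $q\,e_xe_y$, after such a move the inner products with $q'$ still exceed $\frac13+\frac1{10}-\eta_0>\frac13$, so the hypothesis of Lemma 2 holds. All this remains true for any smaller positive $\eta_0$.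

There remains a cost. Each additional branch point makes the surface bigger, and too many of them could make it conformally a disk rather than the plane. We shall place the rings of branch points so sparsely that this does not happen.

## 5. Hexagons and the ring of triangles around them

This section fixes the pieces and, around each, a system of cuts. For $d\in\{1,\omega,\omega^2\}$ put $\ell_d(z)=\frac2{\sqrt3}\operatorname{Im}(z\bar d)$. For $z=a+b\omega$ one finds $\ell_1=b$, $\ell_\omega=-a$, $\ell_{\omega^2}=a-b$. So the $\ell_d$ are integer valued on $\Lambda$ and $\ell_1+\ell_\omega+\ell_{\omega^2}=0$. The edges of $\mathcal T$ lie on the lines $\ell_d=k$, $k\in\mathbb Z$. On each $\Delta\in\mathcal T$ every $\ell_d$ has range $[k,k+1]$ for some integer $k=k(d,\Delta)$; one extreme value is attained exactly on an edge, the other exactly at the opposite vertex. Let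
$$\|z\|=\max_d|\ell_d(z)|,\qquad H_N=\{\|z\|\le N\}\quad(N\ge1\text{ an integer}).$$
This is the closed regular hexagon with vertices $N\zeta$, $\zeta^6=1$, met in Section 3. It is convex, so it contains every edge or triangle whose vertices lie in it, and $\{|w|\le\frac{\sqrt3}2N\}\subset H_N\subset\{|w|\le N\}$. By finiteness and Lemma 4, for each $N$ we can choose $\varepsilon(N)>0$ such that, with $\varepsilon=\varepsilon(N)$,
$$|F_\varepsilon(v)-e_{\kappa(v)}|\le\eta_0\ \text{ for }v\in\Lambda\cap H_N,\ \text{ and every }\Delta\in\mathcal T,\ \Delta\subset H_N,\text{ satisfies the conclusion of Lemma 4.}\tag{2}$$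

**Definition.** An *$N$-ring triangle* is a triangle $\Delta\in\mathcal T$ that meets $H_N$ but is not contained in $H_N$.

For $N=1$ there are $18$ of them. Six share one of the six boundary edges of $H_1$. At each of the six corners of $H_1$, six triangles meet: two lie in $H_1$, two share a boundary edge with it, and two meet $H_1$ only in the corner, which gives twelve more.

**(R1)** *Let $\Delta$ be an $N$-ring triangle. Then $\Delta\cap H_N$ is a vertex or an edge of $\Delta$, contained in $\partial H_N$. The other vertices of $\Delta$ lie on $\partial H_{N+1}$, and $\Delta\subset H_{N+1}$.*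

*Proof.* Fix $d$. The range $[k,k+1]$ of $\ell_d$ on $\Delta$ meets $[-N,N]$, since $\Delta$ meets $H_N$. Either it is contained in $[-N,N]$, and the condition $|\ell_d|\le N$ is void on $\Delta$; or (call $d$ *active*) it meets $[-N,N]$ in the single point $N$ or $-N$, an extreme value of $\ell_d$ on $\Delta$, and the condition cuts out a vertex or an edge. As $\Delta\not\subset H_N$, some $d$ is active. So $\Delta\cap H_N$ is a nonempty intersection of vertices and edges of $\Delta$, hence a vertex or an edge, and $\|\cdot\|=N$ on it. The other vertices have integer norm $>N$, and as each $\ell_d$ varies by at most $1$ on $\Delta$, this norm is $N+1$. Convexity gives $\Delta\subset H_{N+1}$. $\square$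

**(R2)** *If $\Delta\cap H_N$ is a vertex $x$, the opposite edge lies in $\partial H_{N+1}$.*

*Proof.* If some active $d$ cuts out exactly $\{x\}$, then $|\ell_d|=N+1$ on the opposite edge, and we are done since $\Delta\subset H_{N+1}$. Otherwise all active directions cut out edges, and two of them, $d\ne d'$, cut out the edges $xy$ and $xz$, where $x,y,z$ are the vertices of $\Delta$. So with signs $s,t\in\{1,-1\}$,
$$\ell_d(x)=\ell_d(y)=sN,\quad\ell_d(z)=s(N+1),\quad\ell_{d'}(x)=\ell_{d'}(z)=tN,\quad\ell_{d'}(y)=t(N+1).$$
The third functional is $-(s+t)N$ at $x$, and $\|x\|=N$ forces $t=-s$. Then the third functional equals $-(sN-s(N+1))=s$ at $y$ and $-(s(N+1)-sN)=-s$ at $z$. This is impossible because it varies by at most $1$ on $\Delta$. $\square$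

List the $N$-ring triangles as $\Delta_1,\dots,\Delta_k$, with centers $s_1,\dots,s_k$. If $\Delta_i\cap H_N$ is a vertex, let $x_i$ be this vertex and $p_i$ the midpoint of the opposite edge. If it is an edge, let $x_i$ be its midpoint and $p_i$ the opposite vertex. In both cases $p_i\in\partial H_{N+1}$, and $s_i$ lies on the median $[x_i,p_i]$, strictly between its endpoints.

**(R3)** *The points $p_i$ are distinct.*

*Proof.* An edge in $\partial H_{N+1}$ lies in only one triangle contained in $H_{N+1}$, so the midpoints among the $p_i$ are distinct. They are not lattice points. Now let $p\in\Lambda$, $\|p\|=N+1$, say $\ell_d(p)=s(N+1)$ with a sign $s$. A neighbor of $p$ in $H_N$ must lie on $\ell_d=sN$, and exactly two neighbors of $p$ lie on this line. So at most one triangle with vertex $p$ has its two other vertices in $H_N$. $\square$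

**Cuts.** Let
$$\sigma_i=[x_i,s_i],\qquad \gamma_i=[s_i,p_i]\cup\{tp_i:t\ge1\}.$$
We have $[s_i,p_i)\subset\operatorname{int}\Delta_i\subset\operatorname{int}H_{N+1}\setminus H_N$. The rays $\{tp_i:t\ge1\}$ lie outside $\operatorname{int}H_{N+1}$ and are disjoint, because the $p_i$ are distinct points of $\partial H_{N+1}$. So the $\gamma_i$ are disjoint arcs from $s_i$ to $\infty$ in $\mathbb C\setminus H_N$. As $x_i\in H_N$ and $(x_i,s_i]\subset\operatorname{int}\Delta_i$, we also have $\sigma_i\cap\gamma_j=\emptyset$ for $j\ne i$ and $\sigma_i\cap\gamma_i=\{s_i\}$. In words: from $H_N$ one can walk along $\sigma_i$ to the tip of the $i$-th cut without crossing any cut.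

## 6. Gluing in new planes along the rings

**Definition.** A map $p:Y\to\mathbb C$ is *admissible of degree $m$* if $Y$ is a connected surface and $p$ is an orientation-preserving proper branched covering of degree $m$, all of whose critical points are simple (local degree $2$), are exactly $m-1$ in number, and lie over centers of triangles of $\mathcal T$. We give $Y$ the complex structure pulled back by $p$.

The identity of $\mathbb C$ is admissible of degree $1$. If $s$ is the center of a triangle, $\zeta\mapsto s+\zeta^2$ on $\mathbb C$ is admissible of degree $2$.

**Lemma 5.** *Let $p:Y\to\mathbb C$ be admissible of degree $m$ and let $K\subset\mathbb C$ be a closed round disk or a hexagon $H_N$ whose interior contains all critical values. Then $p^{-1}(K)$ is a closed disk, and $p^{-1}(\mathbb C\setminus\operatorname{int}K)$ is a single half-open annulus, an $m$-sheeted connected covering of $\mathbb C\setminus\operatorname{int}K$.*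

*Proof.* The set $p^{-1}(\mathbb C\setminus\operatorname{int}K)$ is a finite unbranched covering of a half-open annulus, so it is a disjoint union of half-open annuli, attached to $p^{-1}(K)$ along boundary circles. Collapsing each of them to its boundary circle retracts the connected surface $Y$ onto $p^{-1}(K)$, so $p^{-1}(K)$ is connected. It is compact since $p$ is proper. By Riemann–Hurwitz $\chi(p^{-1}(K))=m\cdot1-(m-1)=1$. A connected compact orientable surface with nonempty boundary and $\chi=1$ is a disk. It has one boundary circle, so there is one annulus. $\square$

**Step 1: the inductive construction.** Let $Y_0=\mathbb C$, $p_0=\mathrm{id}$, $m_0=1$, $N_0=1$. Suppose $p_n:Y_n\to\mathbb C$ is admissible of degree $m_n$ with all critical values in $H_{N_{n-1}+1}$ (no condition for $n=0$). For $n\ge1$ choose an integer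
$$N_n\ge2(N_{n-1}+2)e^{2\pi m_n}.\tag{3}$$
Then the critical values of $p_n$ lie in $\operatorname{int}H_{N_n}$. Take the arcs $\gamma_1,\dots,\gamma_k$ of Section 5 for $N=N_n$ (so $k$ depends on $n$). They lie outside $H_{N_n}$, so they avoid the critical values of $p_n$. Each $\gamma_i$ therefore has $m_n$ lifts to $Y_n$, and all $m_nk$ lifts are disjoint arcs going to infinity. Cut $Y_n$ along all of them. To each lift of $\gamma_i$ glue crosswise (left bank to right bank and conversely) a new copy of $\mathbb C$ cut along $\gamma_i$. Let $p_{n+1}:Y_{n+1}\to\mathbb C$ be the result. Since one can walk around the tips, cutting does not disconnect, so $Y_{n+1}$ is connected; $p_{n+1}$ is proper of degree $m_{n+1}=m_n+m_nk$. The new critical points are the tips of the cuts, one for each of the $m_nk$ lifts, all simple, lying over the centers $s_i\in H_{N_n+1}$. Altogether there are $(m_n-1)+m_nk=m_{n+1}-1$ critical points. So $p_{n+1}$ is admissible with critical values in $H_{N_n+1}$, and the induction continues.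

For instance, $N_0=1$ gives $k=18$ and $m_1=19$, so $N_1\ge6e^{38\pi}>10^{52}$. The rings are sparse indeed.

**Step 2: the limit surface.** Put $B_n=p_n^{-1}(H_{N_n})$, a closed disk by Lemma 5. The cuts at stage $n$ lie over $\mathbb C\setminus H_{N_n}$, so $B_n\subset Y_{n+1}$ with $p_{n+1}|_{B_n}=p_n$, and
$$p_{n+1}^{-1}(A)=p_n^{-1}(A)\ \sqcup\ (\text{finitely many copies of }A\text{ in the new planes})\qquad\text{for compact }A\subset H_{N_n}.\tag{4}$$
Since $H_{N_n}\subset\operatorname{int}H_{N_{n+1}}$, we have $B_n\subset\operatorname{int}B_{n+1}$. Let $X=\bigcup_nB_n$, and let $p:X\to\mathbb C$ be given by $p|_{B_n}=p_n$. As an increasing union of closed disks, each in the interior of the next, $X$ is a simply connected Riemann surface. It is not compact, since $p(X)=\mathbb C$. All critical points of $p$ have local degree $2$ and lie over centers of triangles.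

**(C1)** *If $C\subset X$ is connected, $p(C)\subset H_{N_n}$ and $C\cap B_n\ne\emptyset$, then $C\subset B_n$.*

*Proof.* Let $l>n$. Apply (4) with $A=H_{N_n}$ at the stages $n,n+1,\dots,l-1$: the set $p^{-1}(H_{N_n})\cap B_l=p_l^{-1}(H_{N_n})$ is the disjoint union of $B_n$ and finitely many compact copies of $H_{N_n}$. Hence $B_n$ is open and closed in it. Since the open sets $\operatorname{int}B_l$ exhaust $X$, $B_n$ is open and closed in $p^{-1}(H_{N_n})$, and the connected set $C\subset p^{-1}(H_{N_n})$ lies in $B_n$. $\square$

## 7. Plain and double cells

The aim here is to see that every piece of $X$ which is not doubled carries a single value of $\varepsilon$.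

**Definition.** A *cell* is a component $C$ of $p^{-1}(\Delta)$, $\Delta\in\mathcal T$. *Vertices* of cells are the points of $p^{-1}(\Lambda)$.

**Step 1: the shape of a cell.** By (C1), a cell $C$ over $\Delta$ lies in $B_n$ whenever it meets $B_n$ and $\Delta\subset H_{N_n}$, and it is then a component of $p_n^{-1}(\Delta)$. This happens for all large $n$. Thus $C$ is a compact connected surface with boundary and $p:C\to\Delta$ is a branched covering of some degree $\delta$, with no critical value other than possibly the center $s$ of $\Delta$. The set $C\setminus p^{-1}(s)$ is still connected, so it is a connected $\delta$-sheeted covering of $\Delta\setminus\{s\}$, whose fundamental group is $\mathbb Z$. So it is the cyclic covering, there is exactly one point of $C$ over $s$, and $p$ has local degree $\delta$ there. Hence $\delta\le2$. Either $\delta=1$ and $p:C\to\Delta$ is a homeomorphism ($C$ is *plain*), or $\delta=2$ and $C$ is a disk mapped as a double cover branched exactly over the center ($C$ is *double*). A cell containing a critical point is double. At vertices $p$ is a local homeomorphism, so exactly six corners of cells meet at each vertex.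

For the model map $\zeta\mapsto s+\zeta^2$ the cell over the triangle with center $s$ is double, and over every other triangle there are two plain cells.

**(C2)** *A cell $C$ over $\Delta$ that meets $B_n$ but is not contained in $B_n$ is double.*

*Proof.* By (C1), $\Delta\not\subset H_{N_n}$. Since $C$ meets $B_n$, $\Delta$ meets $H_{N_n}$. So $\Delta=\Delta_i$ is an $N_n$-ring triangle, $\Delta\subset H_{N_n+1}\subset H_{N_{n+1}}$, and $C\subset B_{n+1}\subset Y_{n+1}$ by (C1). Take $x\in C\cap B_n$. Then $p(x)$ lies in $\Delta_i\cap H_{N_n}$, which by (R1) is a lattice vertex, namely $x_i$, or an edge with midpoint $x_i$. In the second case, move along this edge to $x_i$ and lift by $p_n$ inside $B_n$ (no critical values lie on lattice edges). The lifted path lies over $\Delta_i$, so it stays in $C\cap B_n$, and we may assume $p(x)=x_i$.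

Now lift $\sigma_i$ to $Y_n$ by $p_n$, starting at $x$. This is possible because no critical value of $p_n$ lies on $\sigma_i$: these values are centers of triangles lying in $H_{N_n}$, and $\sigma_i\cap H_{N_n}=\{x_i\}$. The lift ends at a point over $s_i$, and every point of $Y_n$ over $s_i$ is the tip of a cut. The lift meets no cut before that, since $\sigma_i\cap\gamma_j=\emptyset$ for $j\ne i$ and $\sigma_i\cap\gamma_i=\{s_i\}$. So it is a path in $Y_{n+1}$ from $x$ to a critical point of $p_{n+1}$. It lies over $\Delta_i\subset H_{N_{n+1}}$, hence in $B_{n+1}\subset X$, and therefore in $C$. So $C$ contains a critical point and is double. $\square$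

For a vertex $v$ let $\nu(v)=\min\{n:v\in B_n\}$; then $p(v)\in H_{N_{\nu(v)}}$.

**(C3)** *All vertices of a plain cell $C$ have the same value $\nu=n$, and $C$ lies over some $\Delta\subset H_{N_n}$.*

*Proof.* Let $n$ be the minimum of $\nu$ on the vertices of $C$. If another vertex were not in $B_n$, $C$ would be double by (C2). So all vertices are in $B_n$, hence have $\nu=n$. Their images are in $H_{N_n}$, and $\Delta\subset H_{N_n}$ by convexity. $\square$

## 8. $X$ is conformally the plane

By uniformization the simply connected noncompact surface $X$ is conformally $\mathbb C$ or the unit disk $\mathbb D$. We exclude $\mathbb D$ using moduli. The modulus of an annulus conformally equivalent to $\{r<|w|<R\}$ is $\frac1{2\pi}\log\frac Rr$. A connected $m$-sheeted covering of $\{r<|w|<R\}$ is $\{r^{1/m}<|\zeta|<R^{1/m}\}$ with $w=\zeta^m$, so its modulus is $\frac1{2\pi m}\log\frac Rr$. The Grötzsch inequality says that disjoint annuli nested inside an annulus $A$, each separating its two boundary components, have moduli with sum at most $\operatorname{mod}A$.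

**Step 1: thick annuli.** Let $n\ge1$, $r_n=N_{n-1}+2$, $R_n=N_n/2$, and $A_n=p_n^{-1}(\{r_n<|w|<R_n\})$. As $\{|w|\le R_n\}\subset H_{N_n}$, $A_n\subset B_n\subset X$. All critical values of $p_n$ lie in $H_{N_{n-1}+1}\subset\{|w|\le N_{n-1}+1\}$. So by Lemma 5 with $K=\{|w|\le r_n\}$, $A_n$ is a connected $m_n$-sheeted covering of a round annulus. Hence by (3)
$$\operatorname{mod}A_n=\frac1{2\pi m_n}\log\frac{R_n}{r_n}=\frac1{2\pi m_n}\log\frac{N_n}{2(N_{n-1}+2)}\ge1 .$$

**Step 2: they are nested.** The set $p_n^{-1}(\{|w|\le r_n\})$ is a closed disk by Lemma 5. It contains $B_{n-1}$, which lies over $\{|w|\le N_{n-1}\}$. So $A_n\subset B_n\setminus B_{n-1}$. Hence the $A_n$ are pairwise disjoint and nested, and each separates $B_0$ from the end of $X$.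

**Step 3: conclusion.** If $X$ were conformally $\mathbb D$, then $\infty=\sum_n\operatorname{mod}A_n\le\operatorname{mod}(\mathbb D\setminus B_0)<\infty$, where $B_0$ denotes also its image in $\mathbb D$, a closed disk. This is a contradiction. So there is a conformal map $h$ of $X$ onto $\mathbb C$.

## 9. The map $\Phi$ and the function $f$

**Step 1: triangulate $X$.** Subdivide every double cell over $\Delta=(a,b,c)$ by its branch point $o$ into six triangles $(o,v_j,v_{j+1})$, where $v_1,\dots,v_6$ are its vertices in cyclic order, lying over $a,b,c,a,b,c$. Together with the plain cells this is a locally finite triangulation of $X$. Each triangle $T$ is mapped by $p$ homeomorphically onto a Euclidean triangle of one of two shapes: a triangle of $\mathcal T$, or the hull of its center and two of its vertices. So $T$ carries barycentric coordinates $\lambda_i$, and on a common edge those of the two adjacent triangles agree.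

**Step 2: define $\Phi$.** Put
$$F(v)=F_{\varepsilon(N_{\nu(v)})}(p(v))\ \text{ for }v\in p^{-1}(\Lambda),\qquad F(o)=q=-e_m\ \text{ for branch points }o\text{ over the center of }\Delta,$$
where $m$ is the missing label of $\Delta$. On a triangle $T$ with vertices $v_1,v_2,v_3$ define
$$\Phi(x)=\frac{\sum\lambda_i(x)F(v_i)}{\left|\sum\lambda_i(x)F(v_i)\right|}\in S^2=\hat{\mathbb C}.\tag{5}$$
As $p(v)\in H_{N_{\nu(v)}}$, (2) gives $|F(v)-e_{\kappa(p(v))}|\le\eta_0$. Hence the triples $(F(v_i))$ are perturbations of size at most $\eta_0$ of ideal triangles. By the choice of $\eta_0$ and the orientation computation of Section 2 they are linearly independent, with $|\det|\ge\frac14$, and positively ordered. So $\Phi$ is well defined and continuous. On $T$ we can write $\Phi|_T=\varphi_T\circ p$, where $\varphi_T$ is an orientation-preserving diffeomorphism from the Euclidean triangle $p(T)$ onto the spherical triangle with vertices $F(v_i)$. In particular $\Phi|_T$ is a homeomorphism onto its image, and it maps segments that are straight in barycentric coordinates to great-circle arcs.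

**(P)** *For every triangle $T$ and every $x\in T$ there is a vertex $v$ of $T$ with $\langle\Phi(x),F(v)\rangle>\frac13$.*

*Proof.* If $T$ is a plain cell, then by (C3) all $\nu(v_i)$ equal some $n$, and $T$ lies over some $\Delta\subset H_{N_n}$. So all three values are formed with the same $\varepsilon(N_n)$, and (P) follows from (2) and Lemma 2. If $T$ is part of a double cell, its vertex values arise from an ideal triangle $q\,e_xe_y$ by a move of size at most $\eta_0$, and (P) follows from the slack estimate, in the form stated with the choice of $\eta_0$, and Lemma 2. $\square$

**(Q)** *$\Phi$ is not injective in any neighborhood of any vertex $v$ of the triangulation.*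

*Proof.* Let $v\in p^{-1}(\Lambda)$. Six cell corners meet at $v$. A plain one contributes one ideal angle $\frac{2\pi}3$, a double one two ideal angles $\frac\pi3$. So the ideal total is $4\pi$, and the actual sum of the at most $12$ angles at $F(v)$ exceeds $4\pi-12\cdot\frac\pi{12}=3\pi$. If $v=o$ is a branch point, there are six ideal angles $\frac{2\pi}3$, and the actual total exceeds $4\pi-\frac\pi2$. As the total is greater than $2\pi$, the open angular sectors at $F(v)$ of two different triangles $T\ne T'$ at $v$ overlap. So points arbitrarily near $F(v)$ lie in $\Phi(\operatorname{int}T)\cap\Phi(\operatorname{int}T')$. Since $\Phi|_T$ and $\Phi|_{T'}$ are homeomorphisms onto their images, such points have two distinct preimages near $v$. $\square$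

It remains to make $\Phi$ holomorphic by changing the parametrization. A continuous map $\Psi$ from a plane region to $\hat{\mathbb C}$ is *quasiregular* if, in local holomorphic charts of the target, it is in $W^{1,2}_{\rm loc}$ and satisfies $|D\Psi|^2\le KJ_\Psi$ almost everywhere with a constant $K$. Then $\Psi_{\bar z}=\mu\Psi_z$ with $\|\mu\|_\infty\le\frac{K-1}{K+1}<1$, and the Beltrami coefficient $\mu$ does not depend on the chart in the target.

**Step 3: uniform bounds.** The triples $(F(v_i))$ range in the compact set of triples of unit vectors with $|\det|\ge\frac14$, and there are finitely many triangles $p(T)$ up to translation. By compactness there is $L\ge1$, independent of $T$, such that the singular values of $D\varphi_T$ lie in $[1/L,L]$ at all points of $p(T)$. As $p(T)$ is convex, $\varphi_T$ is Lipschitz with constant $L$.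

**Step 4: $\Phi$ is locally Lipschitz.** Around any $x\in X$ take a conformal chart $\zeta$, $\zeta(x)=0$, with $p=p(x)+\zeta$ if $x$ is not a branch point and $p=p(x)+\zeta^2$ if it is. In a sufficiently small disk $|\zeta|<\delta$, $\delta<1$, the triangulation consists of finitely many sectors with vertex $0$ (at a branch point, six sectors bounded by radii; in the interior of a triangle, the whole disk). A segment in this disk splits into finitely many subsegments, each lying in one closed sector. On each of them, with endpoints $\zeta_1,\zeta_2$,
$$|\Phi(\zeta_1)-\Phi(\zeta_2)|\le L|p(\zeta_1)-p(\zeta_2)|\le2L|\zeta_1-\zeta_2| .$$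
Adding up, $\Phi$ is Lipschitz in the disk, so it belongs to $W^{1,\infty}\subset W^{1,2}$ there.

**Step 5: bounded distortion.** In the interiors of the sectors $\Phi=\varphi_T\circ p$ is smooth with $J_\Phi>0$. The ratio of its singular values is not changed by the conformal map $p$, so it is at most $L^2$, and $|D\Phi|^2\le L^2J_\Phi$. The boundaries of the sectors have measure zero. So $\Psi=\Phi\circ h^{-1}:\mathbb C\to\hat{\mathbb C}$ is a nonconstant quasiregular map, with a Beltrami coefficient $\mu$, $\|\mu\|_\infty<1$.

**Step 6: pass to a meromorphic function.** By the measurable Riemann mapping theorem there is a quasiconformal homeomorphism $\psi$ of $\mathbb C$ onto $\mathbb C$ with Beltrami coefficient $\mu$. We use Stoilow factorization in the following form (Astala–Iwaniec–Martin, *Elliptic PDE and Quasiconformal Mappings*, Thm 5.5.1): if $\Psi\in W^{1,2}_{\rm loc}(\Omega)$ solves $\Psi_{\bar z}=\mu\Psi_z$, $\|\mu\|_\infty<1$, and $\psi$ is a homeomorphic $W^{1,2}_{\rm loc}$ solution, then $\Psi\circ\psi^{-1}$ is holomorphic on $\psi(\Omega)$. Applying it locally in charts of $\hat{\mathbb C}$, we find that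
$$f=\Phi\circ h^{-1}\circ\psi^{-1}$$
is a nonconstant meromorphic function in $\mathbb C$.

## 10. No disk of radius $b_0$: proof of Theorem 2

Suppose $f$ maps a region $U$ conformally onto $D=D(c,b_0)$. Let $U'=(\psi\circ h)^{-1}(U)$, an open subset of $X$. Then $\Phi:U'\to D$ is a homeomorphism; let $g:D\to U'$ be its inverse.

**Step 1: find a vertex whose value lies in $D$.** Let $z_0=g(c)$, and let $T$ be a triangle of the triangulation containing $z_0$. By (P) there is a vertex $v$ of $T$ with $\langle c,F(v)\rangle>\frac13$, that is, $F(v)\in D$.

**Step 2: walk to it inside $U'$.** Let $\beta:[0,1]\to T$ be the straight segment, in barycentric coordinates, from $z_0$ to $v$. By (5), $\Phi\circ\beta$ runs along the minor great-circle arc from $c$ to $F(v)$. This is part of a radius of $D$, so it stays in $D$. By Lemma 1, $v=\beta(1)\in U'$.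

**Step 3: contradiction.** $\Phi$ is injective on the open set $U'$, which contains $v$. This contradicts (Q). So no disk $D(c,b_0)$ is univalently covered, and neither is any disk of larger radius, since it would give the concentric disk of radius $b_0$. This proves Theorem 2. $\blacksquare$

## 11. Critical points and the exact set of radii: proof of Theorem 3

**Step 1: make the displacements small.** Given $\eta>0$, run the construction with $\eta_0$ replaced by a positive number $\le\eta_0$ so small that (2) forces $F(v)$ to be within spherical distance $\eta$ of $e_{\kappa(p(v))}$ for all $v\in p^{-1}(\Lambda)$. Everything above remains valid.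

**Step 2: critical points lie only at vertices.** Off the vertices of the triangulation $\Phi$ is a local homeomorphism. Inside triangles this is clear. At an interior point of an edge, the two adjacent spherical triangles, being positively oriented, lie on opposite sides of the common arc. Since $f$ is $\Phi$ composed with a homeomorphism, $f$ can have critical points only at the points corresponding to vertices. The corresponding values are $F(v)$, within $\eta$ of a vertex of the tetrahedron, or $F(o)=-e_m$, an antipode of one.

**Step 3: they are simple.** The local degree $d$ of $f$ at such a point is the number of preimages near the vertex of a generic point near its image. This is the number of angular sectors containing a generic direction, so integrating over directions shows that $2\pi d$ is the total angle. By the estimates in the proof of (Q), which bound the change of angles in both directions, the total angle lies in $(3\pi,5\pi)$. Hence $d=2$.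

**Step 4: the radii.** By Theorem 2 no radius $\ge b_0$ occurs. By the Bonk–Eremenko theorem radii arbitrarily close to $b_0$ occur, and with each disk all smaller concentric disks are univalently covered. So the set of radii is exactly $(0,b_0)$. $\blacksquare$
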